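# The maximum of least energy solutions of the Finsler Lane–Emden problem as $p\to\infty$

Throughout, $N\ge 2$ is an integer and $\Omega\subset\mathbb R^N$ is a bounded (smooth) domain. $|G|$ is the Lebesgue measure of $G$. The question comes from https://rhizome-program.osakafu-u.ac.jp/omu-content/uploads/sites/1252/C7_sci_Habibi.pdf.

## 1. Finsler norms, polar norms and Wulff balls

**Definition 1 (Finsler norm).** A function $H:\mathbb R^N\to[0,\infty)$ is a Finsler norm if it is convex, of class $C^2(\mathbb R^N\setminus\{0\})$, and satisfies $H(\xi)=0\iff\xi=0$, $H(t\xi)=|t|H(\xi)$ and $H(\xi+\eta)\le H(\xi)+H(\eta)$ for all $\xi,\eta\in\mathbb R^N$, $t\in\mathbb R$.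

**Examples.** The Euclidean norm $|\xi|$; the quadratic norm $\sqrt{\xi\cdot B\xi}$ with $B$ a symmetric positive definite matrix; in the plane, $(\xi_1^4+\xi_2^4)^{1/4}$, which is $C^2$ away from $0$ because it is the fourth root of a positive polynomial there.

Since $H$ is continuous and positive on the unit sphere, there are $0<c_H\le C_H$ with $c_H|\xi|\le H(\xi)\le C_H|\xi|$.

**Definition 2 (polar norm, Wulff ball).** The polar of $H$ is $H^0(x)=\sup_{\xi\ne0}\frac{\xi\cdot x}{H(\xi)}$. The unit Wulff ball is $\mathcal W=\{H^0<1\}$, and $\kappa_N=|\mathcal W|$.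

**Examples.** If $H(\xi)=\sqrt{\xi\cdot B\xi}=|B^{1/2}\xi|$, then substituting $\eta=B^{1/2}\xi$ gives $H^0(x)=\sup_\eta \frac{\eta\cdot B^{-1/2}x}{|\eta|}=|B^{-1/2}x|$. So $\mathcal W$ is the ellipsoid $B^{1/2}(\text{unit ball})$, and $\kappa_N=\sqrt{\det B}$ times the volume of the Euclidean unit ball. If $H(\xi)=(\xi_1^4+\xi_2^4)^{1/4}$, then Hölder's inequality, with equality for $\xi_i=\operatorname{sgn}(x_i)|x_i|^{1/3}$, gives $H^0(x)=(|x_1|^{4/3}+|x_2|^{4/3})^{3/4}$.

We collect the elementary facts we shall need. By definition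
$$\xi\cdot x\le H(\xi)\,H^0(x). \tag{1}$$
Differentiating $H(t\xi)=tH(\xi)$ at $t=1$ gives Euler's identity
$$\nabla H(\xi)\cdot\xi=H(\xi)\qquad(\xi\ne0). \tag{2}$$
The function $H^0$ is again a norm: it is a supremum of linear functions, it is even, and it is comparable to $|x|$. The polar of $H^0$ is $H$. Indeed $\sup_x \xi\cdot x/H^0(x)\le H(\xi)$ by (1). For the converse let $\xi\ne0$ and $\zeta\in\mathbb R^N$; then $\nabla H(\xi)\cdot\zeta=\lim_{t\downarrow0}\frac{H(\xi+t\zeta)-H(\xi)}t\le H(\zeta)$, so $H^0(\nabla H(\xi))\le1$. Hence the choice $x=\nabla H(\xi)$ (nonzero by (2)) gives $\xi\cdot x/H^0(x)\ge H(\xi)$.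

Being a norm, $H^0$ is Lipschitz, hence differentiable a.e., and
$$H(\nabla H^0(x))=1\quad\text{for a.e. }x. \tag{3}$$
To see this, put $\eta=\nabla H^0(x)$ at a point $x\ne0$ of differentiability. As above, $\eta\cdot y\le H^0(y)$ for all $y$ and $\eta\cdot x=H^0(x)$. Since $H(\eta)=\sup_y\eta\cdot y/H^0(y)$, we get $H(\eta)=1$.

Finally $\{H^0<r\}=r\mathcal W$ has measure $\kappa_Nr^N$, so for Borel $f\ge0$
$$\int_{\mathbb R^N}f(H^0(x))\,dx=\int_0^\infty f(r)\,N\kappa_Nr^{N-1}\,dr. \tag{4}$$

## 2. Anisotropic perimeter and the Wulff inequality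

**Definition 3 (anisotropic perimeter).** For measurable $G\subset\mathbb R^N$,
$$P_H(G)=\sup\Big\{\int_G\operatorname{div}\sigma\,dx:\ \sigma\in C^1_c(\mathbb R^N;\mathbb R^N),\ H^0(\sigma)\le1\Big\}.$$

We use two published facts. The first is the coarea formula: for $v\in W^{1,1}(\mathbb R^N)$, $v\ge0$,
$$\int_{\mathbb R^N}H(\nabla v)\,dx=\int_0^\infty P_H(\{v>t\})\,dt. \tag{5}$$
The second is the Wulff inequality: for $|G|<\infty$,
$$P_H(G)\ge N\kappa_N^{1/N}|G|^{1-\frac1N}. \tag{6}$$
For both see Alvino–Ferone–Trombetti–Lions, *Ann. Inst. H. Poincaré Anal. Non Linéaire* 14 (1997) 275–293; for (6) also Fonseca–Müller, *Proc. Roy. Soc. Edinburgh A* 119 (1991).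

**Example (Wulff balls).** $P_H(r\mathcal W)=N\kappa_Nr^{N-1}$, so (6) is an equality for Wulff balls. The bound $\ge$ is (6) with $|G|=\kappa_Nr^N$. For $\le$, let $v_\varepsilon=\min\big(1,\frac{(r+\varepsilon-H^0)_+}{\varepsilon}\big)$, which converges in $L^1$ to the indicator of $r\mathcal W$. For admissible $\sigma$, by (1), (3) and (4),
$$\int_{r\mathcal W}\operatorname{div}\sigma=\lim_{\varepsilon\to0}\Big(-\int\nabla v_\varepsilon\cdot\sigma\Big)\le\lim_{\varepsilon\to0}\int H(\nabla v_\varepsilon)=\lim_{\varepsilon\to0}\frac{\kappa_N\big((r+\varepsilon)^N-r^N\big)}{\varepsilon}=N\kappa_Nr^{N-1}.$$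
We can test (5) on $v=(1-H^0)_+$: the left side is $|\mathcal W|=\kappa_N$ by (3), and the right side is $\int_0^1N\kappa_N(1-t)^{N-1}dt=\kappa_N$.

## 3. The equation, its energy, and the question

**Definition 4 (Finsler $N$-Laplacian).** Let $a(\xi)=H(\xi)^{N-1}\nabla H(\xi)$ for $\xi\ne0$ and $a(0)=0$, and $Q_Nu=\operatorname{div}\,a(\nabla u)$.

Since $\nabla H$ is homogeneous of degree $0$, it is bounded, and with (2),
$$a(\xi)\cdot\xi=H(\xi)^N\ge c_H^N|\xi|^N,\qquad |a(\xi)|\le C|\xi|^{N-1}. \tag{7}$$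
Also $H^N\in C^1(\mathbb R^N)$ with $\nabla(H^N)=Na$.

**Examples.** For $H=|\cdot|$, $a(\xi)=|\xi|^{N-2}\xi$ and $Q_N$ is the $N$-Laplacian. For $N=2$ and $H(\xi)=\sqrt{\xi\cdot B\xi}$, $a(\xi)=B\xi$ and $Q_2u=\operatorname{div}(B\nabla u)$.

**Definition 5 (solution, least energy solution).** For $p>1$ the Finsler Lane–Emden problem is
$$(E_p)\qquad -Q_Nu=u^p\ \text{ in }\Omega,\qquad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .$$
A solution is a $u\in W^{1,N}_0(\Omega)\cap L^\infty(\Omega)$, $u>0$, with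
$$\int_\Omega a(\nabla u)\cdot\nabla\varphi\,dx=\int_\Omega u^p\varphi\,dx\qquad\text{for all }\varphi\in W^{1,N}_0(\Omega). \tag{8}$$
A least energy solution $u_p$ is a solution minimizing $I_p(u)=\frac1N\int_\Omega H(\nabla u)^N-\frac1{p+1}\int_\Omega|u|^{p+1}$ among all nontrivial solutions.

Testing (8) with $\varphi=u$ gives
$$E:=\int_\Omega H(\nabla u)^N\,dx=\int_\Omega u^{p+1}\,dx,\qquad I_p(u)=\Big(\frac1N-\frac1{p+1}\Big)E. \tag{9}$$
So once $p+1>N$, least energy means least $E$.

**Example (a sufficient criterion).** Let $p+1>N$ and let $S_p$ be the infimum of $\int_\Omega H(\nabla v)^N/\|v\|_{L^{p+1}}^N$ over $0\ne v\in W^{1,N}_0(\Omega)$. It is positive, because $H(\xi)\ge c_H|\xi|$ and $W_0^{1,N}(\Omega)\subset L^{p+1}(\Omega)$. By (9) every solution has $E\ge S_pE^{N/(p+1)}$, that is, $E\ge S_p^{(p+1)/(p+1-N)}$. So any solution with $E=S_p^{(p+1)/(p+1-N)}$ is a least energy solution. In Section 9 we construct one.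

**Notation.** For a solution $u$ of $(E_p)$ we write
$$M=\|u\|_{L^\infty(\Omega)},\quad x=M^{\frac N{N-1}},\quad \beta_N=N(N\kappa_N)^{\frac1{N-1}}=N^{\frac N{N-1}}\kappa_N^{\frac1{N-1}},\quad A=\Big(\frac{Ne\beta_N}{N-1}\Big)^{N-1}=\Big(\frac{N^2e}{N-1}\Big)^{N-1}N\kappa_N,$$
with an index $p$ or $n$ on $u,E,M,x$ when needed. Note $\log M=\frac{N-1}N\log x$ and $\beta_NA^{-\frac1{N-1}}=\frac{N-1}{Ne}$.

The following is known for least energy solutions. There are $0<C_1\le C_2<\infty$ independent of $p$ with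
$$C_1\le M_p\le C_2\quad\text{for $p$ large}, \tag{10}$$
$$\lim_{p\to\infty}p^{N-1}E_p=A, \tag{11}$$
$$1\le\limsup_{p\to\infty}M_p\le e^{\frac{N-1}N}. \tag{12}$$
Moreover, for $N=2$ and $H=|\cdot|$ the upper bound in (12) is attained.

**Question.** Must least energy solutions satisfy $\limsup_{p\to\infty}\|u_p\|_{L^\infty(\Omega)}=e^{\frac{N-1}N}$ for every $N\geq 2$ and every Finsler norm $H$?

The answer is yes, and the full limit exists.

**Theorem 1.** If $u_p$ are least energy solutions, then $\lim_{p\to\infty}\|u_p\|_{L^\infty(\Omega)}=e^{\frac{N-1}N}$. In particular the $\limsup$ equals $e^{\frac{N-1}N}$.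

**Theorem 2.** Let $p_n\to\infty$, let $u_n$ be arbitrary solutions of $(E_{p_n})$, and define $\tau_n>0$ by $p_n^{N-1}E_n=A\,\tau_n^{N-1}$.

- (a) $\liminf\tau_n\ge1$, i.e. $\liminf p_n^{N-1}E_n\ge A$.
- (b) If $\tau_n\to\tau<\infty$, every limit point $m$ of $\|u_n\|_{L^\infty}$ is finite and satisfies $x_-(\tau)\le m^{\frac N{N-1}}\le x_+(\tau)$. Here $1<x_-(\tau)\le e\le x_+(\tau)$ are the roots of $x=e\tau\log x$, which coincide and equal $e$ iff $\tau=1$. In particular, if $p_n^{N-1}E_n\to A$, then $\|u_n\|_{L^\infty}\to e^{\frac{N-1}N}$.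
- (c) For least energy solutions there is $C$ independent of $p$ such that $\big|\|u_p\|_{L^\infty(\Omega)}-e^{\frac{N-1}N}\big|\le Cp^{-1/2}$ for $p$ large.

**Example for (b).** Take $\tau=2$, so $2e\approx5.437$. At $x=1.25$ we have $2e\log x\approx1.213<1.25$, and at $x=15$ we have $2e\log x\approx14.72<15$, while at $x=e$ we have $2e\log e=2e>e$. Hence $1.25<x_-(2)<e<x_+(2)<15$.

## 4. Quadratic norms and the logarithmic profile

**Quadratic norms are Euclidean in disguise.** Let $H(\xi)=\sqrt{\xi\cdot B\xi}$, let $\Omega'=B^{-1/2}\Omega$, and let $u(y)=U(B^{-1/2}y)$. Then $\nabla u=B^{-1/2}\nabla U$, so $H(\nabla u)=|\nabla U|$ and $a(\nabla u)=|\nabla U|^{N-2}B^{1/2}\nabla U$. The divergence in $y$ of $B^{1/2}F(B^{-1/2}y)$ is $(\operatorname{div}F)(B^{-1/2}y)$, hence $Q_Nu=\Delta_NU$ at the corresponding point. So $u$ solves $(E_p)$ for $H$ in $\Omega$ iff $U$ solves it for $|\cdot|$ in $\Omega'$. The sup norms agree, and all energies are multiplied by $\sqrt{\det B}$, which is also the factor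 by which $\kappa_N$, and therefore $A$, changes. Thus for $N=2$ and quadratic $H$, the answer follows from the quoted Euclidean case. For other $H$ no such change of variables is available, and we need an argument that sees only $\kappa_N$.

**The logarithmic profile.** Fix a closed Wulff ball $\{H^0(y-x_0)\le R\}\subset\Omega$. For $L>0$ let
$$v=1\ \text{ if }H^0(y-x_0)\le Re^{-L},\qquad v=\frac1L\log\frac R{H^0(y-x_0)}\ \text{ in the rest of the ball},\qquad v=0\ \text{ outside}. \tag{13}$$
This $v$ is Lipschitz with compact support in $\Omega$. By (3), evenness of $H$, and (4),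
$$\int_\Omega H(\nabla v)^N=L^{-N}\int_{Re^{-L}}^Rr^{-N}N\kappa_Nr^{N-1}\,dr=N\kappa_NL^{1-N},\qquad\int_\Omega v^{p+1}\ge\kappa_NR^Ne^{-NL}. \tag{14}$$
The quotient $\int H(\nabla v)^N/\|v\|_{L^{p+1}}^N$ is therefore at most $N\kappa_N(\kappa_NR^N)^{-\frac N{p+1}}L^{1-N}e^{\frac{N^2L}{p+1}}$. The derivative in $L$ of the logarithm vanishes when $\frac{N-1}L=\frac{N^2}{p+1}$, i.e.
$$L=\frac{(N-1)(p+1)}{N^2}. \tag{15}$$
With this $L$ the quotient is at most $A(p+1)^{-(N-1)}(\kappa_NR^N)^{-N/(p+1)}$. This explains the scale $p^{N-1}$ and the constant $A$ in (11).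

The profile also predicts the height. Choose $c>0$ so that $cv$ satisfies the energy identity $\int H(\nabla(cv))^N=\int(cv)^{p+1}$, i.e. $c^{p+1-N}=\int H(\nabla v)^N/\int v^{p+1}$. Substituting $r=Re^{-t}$ in (4),
$$\int_\Omega v^{p+1}=\kappa_NR^Ne^{-NL}+\kappa_NR^N\int_0^L\Big(\frac tL\Big)^{p+1}Ne^{-Nt}\,dt .$$
The integrand is increasing on $(0,L)$ because $\frac{p+1}t>N$ there (as $L<\frac{p+1}N$), so $\int v^{p+1}\le\kappa_NR^Ne^{-NL}(1+NL)$. With (14), $c^{p+1-N}$ equals $e^{NL}$ up to factors bounded above and below by powers of $p$. Taking logarithms and dividing by $p$,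
$$\log c\to\lim_{p\to\infty}\frac{NL}{p+1-N}=\frac{N-1}N .$$
So $cv$ has height tending to $e^{\frac{N-1}N}$. This proves nothing about $u_p$, because $cv$ is not a solution. It suggests that the sharp constants come from sets that are Wulff balls and from functions that are logarithms of $H^0$.

## 5. Level sets are exponentially small

Let $u$ be a solution of $(E_p)$, extended by $0$ to $\mathbb R^N$; then $u\in W^{1,N}(\mathbb R^N)$ has compact support. Put
$$\mu(s)=|\{u>s\}|,\qquad g(s)=\int_{\{u\le s\}}H(\nabla u)^N\,dx .$$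
The function $\mu$ is nonincreasing with $\mu>0$ on $[0,M)$, and $g$ is nondecreasing. We recall Lebesgue's theorem: a nondecreasing $F$ on $[\alpha,\beta]$ is differentiable a.e. and $\int_\alpha^\beta F'\le F(\beta)-F(\alpha)$. The inequality may be strict: if $u$ had a plateau, $\mu$ would jump. We shall use it only in the direction in which it holds.

**Step 1: a differential inequality for $\mu$.** *Purpose: to turn the Wulff inequality into a statement about $\mu$ and $g$.* Let $0<s<s+h<M$ and
$$T=\min\big((u-s)_+,h\big).$$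
Then $\nabla T=\nabla u\,1_{\{s<u<s+h\}}$, and $\nabla u=0$ a.e. on $\{u=s+h\}$. Since $\{T>t\}=\{u>s+t\}$ for $0\le t<h$ and is empty for $t\ge h$, the coarea formula (5) gives
$$\int_{\{s<u\le s+h\}}H(\nabla u)\,dx=\int_s^{s+h}P_H(\{u>t\})\,dt .$$
We bound the right side below by (6) and the monotonicity of $\mu$, and the left side above by Hölder's inequality with exponents $N$ and $\frac N{N-1}$:
$$h\,N\kappa_N^{\frac1N}\mu(s+h)^{\frac{N-1}N}\le\big(g(s+h)-g(s)\big)^{\frac1N}\big(\mu(s)-\mu(s+h)\big)^{\frac{N-1}N}.$$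
Divide by $h=h^{\frac1N}h^{\frac{N-1}N}$ and let $h\downarrow0$ at a point $s$ where $g$ and $\mu$ are both differentiable, hence for a.e. $s$. We obtain $N\kappa_N^{1/N}\mu(s)^{\frac{N-1}N}\le g'(s)^{\frac1N}(-\mu'(s))^{\frac{N-1}N}$. Raising to the power $\frac N{N-1}$ and using $N^{\frac N{N-1}}\kappa_N^{\frac1{N-1}}=\beta_N$,
$$\beta_N\,\mu(s)\le g'(s)^{\frac1{N-1}}\,(-\mu'(s))\qquad\text{for a.e. }s\in(0,M). \tag{16}$$

The equation has not been used, so (16) holds for every bounded nonnegative function of $W^{1,N}_0(\Omega)$. For the profile (13) it is an equality on $(0,1)$: there $\mu(s)=\kappa_NR^Ne^{-NLs}$, so $-\mu'=NL\mu$, and $g'=N\kappa_NL^{1-N}$, so the right side is $(N\kappa_N)^{\frac1{N-1}}L^{-1}\cdot NL\mu=\beta_N\mu$.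

**Step 2: the upper bound.** *Purpose: to see that a fixed energy forces level sets to shrink exponentially.* We claim that for $0<k<M$
$$\mu(k)\le|\Omega|\exp\Big(-\beta_N\Big(\frac{k^N}E\Big)^{\frac1{N-1}}\Big). \tag{17}$$
Raise (16) to the power $\frac{N-1}N$ and divide by $\mu^{\frac{N-1}N}$:
$$1\le\beta_N^{-\frac{N-1}N}\,g'^{\frac1N}\big(-(\log\mu)'\big)^{\frac{N-1}N}\qquad\text{a.e. on }(0,k).$$
Integrate over $(0,k)$ and use Hölder's inequality with the same exponents. By Lebesgue's theorem $\int_0^kg'\le g(k)-g(0)\le E$. The function $-\log\mu$ is nondecreasing and finite on $[0,k]$ because $\mu(k)>0$, so $\int_0^k-(\log\mu)'\le\log\frac{\mu(0)}{\mu(k)}\le\log\frac{|\Omega|}{\mu(k)}$. Hence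
$$k\le\beta_N^{-\frac{N-1}N}E^{\frac1N}\Big(\log\frac{|\Omega|}{\mu(k)}\Big)^{\frac{N-1}N},$$
and raising to the power $\frac N{N-1}$ gives (17).

For least energy solutions $E_p\approx Ap^{-(N-1)}$, so the exponent in (17) is of order $p$: level sets at a fixed positive height have measure at most $e^{-\text{const}\cdot p}$.

## 6. Layer cake integration, and what it leaves undecided

A natural move now is to insert (17) into the identity $E=\int u^{p+1}$. It decides half of the question. Let $u_p$ be least energy solutions and let $b_p=\beta_N/(pE_p^{1/(N-1)})$, so that by (11) $b_p\to\frac{N-1}{Ne}$. By the layer cake formula and (17),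
$$E_p=\int_0^{M_p}(p+1)s^p\mu(s)\,ds\le(p+1)|\Omega|\,M_p\exp\Big(p\sup_{0<s\le M_p}\big[\log s-b_ps^{\frac N{N-1}}\big]\Big).$$
Take $\frac1p\log$ of both sides. The left side tends to $0$, since $E_p$ decays only like a power of $p$. Along a subsequence with $M_p\to m$ (finite and positive by (10)), writing $y=s^{\frac N{N-1}}$, the limit is
$$0\le\sup_{0<y\le m^{N/(N-1)}}\frac{N-1}N\Big(\log y-\frac ye\Big).$$
The function $\log y-\frac ye$ increases on $(0,e)$, equals $0$ at $y=e$, and decreases afterwards. So the supremum is negative if $m^{\frac N{N-1}}<e$. Hence $m\ge e^{\frac{N-1}N}$, and combined with the quoted upper bound (12) this already answers the question.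

The argument stops exactly at $m^{\frac N{N-1}}>e$. Then the supremum is $0$, attained at the interior point $y=e$, and there is no contradiction: the integral of $u^{p+1}$ may be carried by levels near $e^{\frac{N-1}N}$ while the top of $u$ is higher and carries nothing. The upper bound has to be imported, and since Theorem 2 concerns arbitrary solutions, for which (12) is not available, this is not enough.

What is missing is a lower bound for the size of the top level sets: $u$ must not end in a tall, very thin peak. The equation forbids this. Since $-Q_Nu=u^p\le M^p$, a peak of height $M-k$ above level $k$ needs a base of a certain size. Using (16) again, this lower bound takes three lines, and we compare it with (17) at the *same* level $k$ close to $M$.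

## 7. Squeezing one level set from both sides

**Proposition 3.** Let $u$ be a solution of $(E_p)$. For $0<k<M$, the upper bound (17) holds, and
$$\mu(k)\ge M^{-p}\Big(\frac{\beta_N(M-k)}{N-1}\Big)^{N-1}. \tag{18}$$
Consequently, for every $\theta\in(0,1)$,
$$\beta_N\,\theta^{\frac N{N-1}}\,x\,E^{-\frac1{N-1}}\le(p-N+1)\log M+\log|\Omega|-(N-1)\log\frac{\beta_N(1-\theta)}{N-1}. \tag{19}$$

**Step 1: the equation controls $g'$.** *Purpose: to use $u^p\le M^p$.* The function $T$ of Section 5 is a Lipschitz function of $u$ vanishing at $u=0$, so $T\in W^{1,N}_0(\Omega)$ is admissible in (8). By (7), $\int a(\nabla u)\cdot\nabla T=\int_{\{s<u<s+h\}}H(\nabla u)^N=g(s+h)-g(s)$. Since $0\le T\le h$ and $T=0$ off $\{u>s\}$,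
$$g(s+h)-g(s)=\int_\Omega u^pT\,dx\le M^p\,h\,\mu(s),\qquad\text{so}\qquad g'(s)\le M^p\mu(s)\ \text{ for a.e. }s\in(0,M).$$

**Step 2: the lower bound (18).** *Purpose: to integrate (16) from $k$ up to the top.* Inserting Step 1 in (16) gives $\beta_N\mu\le M^{\frac p{N-1}}\mu^{\frac1{N-1}}(-\mu')$, that is,
$$\beta_N\le M^{\frac p{N-1}}\mu^{\frac1{N-1}-1}(-\mu')=-(N-1)M^{\frac p{N-1}}\frac{d}{ds}\,\mu^{\frac1{N-1}}\qquad\text{a.e. on }(k,M).$$
The function $-\mu^{\frac1{N-1}}$ is nondecreasing, so for $k<M'<M$ Lebesgue's theorem gives $\beta_N(M'-k)\le(N-1)M^{\frac p{N-1}}\big(\mu(k)^{\frac1{N-1}}-\mu(M')^{\frac1{N-1}}\big)\le(N-1)M^{\frac p{N-1}}\mu(k)^{\frac1{N-1}}$. Letting $M'\uparrow M$ and raising to the power $N-1$ gives (18).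

**Step 3: comparison at $k=\theta M$.** *Purpose: to eliminate $\mu$.* By (18) and (17),
$$M^{-p}M^{N-1}\Big(\frac{\beta_N(1-\theta)}{N-1}\Big)^{N-1}\le\mu(\theta M)\le|\Omega|\exp\Big(-\beta_N\theta^{\frac N{N-1}}xE^{-\frac1{N-1}}\Big).$$
Taking logarithms and rearranging gives (19). $\square$

For $N=2$ and $H=|\cdot|$ we have $\beta_2=4\pi$, and (19) reads $\frac{4\pi\theta^2M^2}E\le(p-1)\log M+\log|\Omega|-\log\big(4\pi(1-\theta)\big)$. With $pE\to A=8\pi e$, dividing by $p$ and passing to the limit leaves $\frac{M^2}{2e}\le\log M$, i.e. $M^2\le e\log M^2$, after $\theta\uparrow1$. The next section does this in general.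

## 8. The line $x$ and the curve $e\log x$ touch only at $x=e$

The function $x-e\log x$ is strictly convex on $(0,\infty)$ with derivative $1-\frac ex$, so its minimum is at $x=e$, with value $0$:
$$e\log x\le x\quad\text{for all }x>0,\text{ with equality only at }x=e. \tag{20}$$

**Proof of Theorem 1.** *Purpose: to read off from (19) an inequality opposite to (20).* By (10), $M_p\in[C_1,C_2]$ for large $p$. By (11), $\beta_N/\big(pE_p^{\frac1{N-1}}\big)\to\beta_NA^{-\frac1{N-1}}=\frac{N-1}{Ne}$. Let $x_\infty$ be any limit point of $x_p$ as $p\to\infty$; it is positive and finite. Fix $\theta\in(0,1)$, divide (19) by $p$ and pass to the limit along the subsequence. The last two terms of (19) do not depend on $p$ and disappear. Since $\log M_p=\frac{N-1}N\log x_p$,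
$$\theta^{\frac N{N-1}}\,\frac{N-1}{Ne}\,x_\infty\le\frac{N-1}N\log x_\infty .$$
Letting $\theta\uparrow1$ gives $x_\infty\le e\log x_\infty$, and (20) forces $x_\infty=e$. Every limit point of the bounded family $x_p$ is $e$, so $x_p\to e$ and $\|u_p\|_{L^\infty}=x_p^{\frac{N-1}N}\to e^{\frac{N-1}N}$. $\square$

One inequality excludes both $x_\infty<e$ and $x_\infty>e$, because the constant in (11) makes the line tangent to the logarithm. The bound (12) was not used.

**Proof of Theorem 2 (a), (b).**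

**Step 1: $\liminf M_n\ge1$.** *Purpose: to replace (10), which is not available for arbitrary solutions.* Let $\lambda_1$ be the infimum of $\int_\Omega H(\nabla v)^N/\int_\Omega|v|^N$ over $0\ne v\in W_0^{1,N}(\Omega)$. It is positive by Poincaré's inequality, since $H(\xi)\ge c_H|\xi|$. If $p+1>N$, any solution satisfies
$$E=\int_\Omega u^{p+1}\le M^{p+1-N}\int_\Omega u^N\le M^{p+1-N}\frac E{\lambda_1},$$
and $E>0$, so $M\ge\lambda_1^{1/(p+1-N)}$. The right side tends to $1$ as $p\to\infty$.

**Step 2: the limiting inequality.** *Purpose: to repeat the proof of Theorem 1 with a general energy level.* Suppose $\tau_n\to\tau\in[0,\infty)$ along a subsequence. By the definition of $\tau_n$, $\beta_NE_n^{-\frac1{N-1}}=\frac{(N-1)p_n}{Ne\,\tau_n}$. Multiply (19) by $\frac{Ne\,\tau_n}{(N-1)p_n}$; for fixed $\theta$, since $\tau_n$ is bounded,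
$$\theta^{\frac N{N-1}}x_n\le e\,\tau_n\,\frac{p_n-N+1}{p_n}\log x_n+o(1). \tag{21}$$
By Step 1, $\liminf x_n\ge1$. If $x_n\to\infty$ along a further subsequence, (21) would bound $x_n$ by a constant times $\log x_n$ plus a constant, which is impossible. So $x_n$ is bounded along the subsequence. Any limit point $x_\infty$ lies in $[1,\infty)$, and letting $n\to\infty$ and then $\theta\uparrow1$ in (21), with (20),
$$x_\infty\le e\tau\log x_\infty\le\tau x_\infty . \tag{22}$$
As $x_\infty\ge1$, this gives $\tau\ge1$.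

**Step 3: conclusion of (a).** *Purpose: to exclude small energy.* If $\liminf\tau_n<1$, a subsequence has $\tau_n\to\tau\in[0,1)$, which contradicts $\tau\ge1$ from Step 2.

**Step 4: conclusion of (b).** *Purpose: to solve $x\le e\tau\log x$.* Let $\tau_n\to\tau<\infty$; then $\tau\ge1$, the sequence $M_n$ is bounded, and every limit point $x_\infty$ of $x_n$ satisfies (22). The function $F(x)=x-e\tau\log x$ is strictly convex on $(0,\infty)$, with $F(1)=1>0$, $F(e)=e(1-\tau)\le0$ and $F(x)\to+\infty$ as $x\to\infty$. On $(0,1]$ it is positive. Hence $\{x\ge1:F(x)\le0\}=[x_-(\tau),x_+(\tau)]$, whose endpoints are the roots of $x=e\tau\log x$ and satisfy $1<x_-(\tau)\le e\le x_+(\tau)$. The minimum of $F$ is at $x=e\tau$ with value $e\tau-e\tau\log(e\tau)=-e\tau\log\tau$. So the interval is a single point iff $\tau=1$, and that point is $e$. Finally, $p_n^{N-1}E_n\to A$ means $\tau_n\to1$; then every limit point of $x_n$ is $e$, so $\|u_n\|_{L^\infty}\to e^{\frac{N-1}N}$. $\square$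

## 9. The energy of least energy solutions to order $\frac{\log p}p$

For the rate (c) we need an upper bound for $E_p$ more precise than (11). From here on, $C$ denotes constants independent of $p$, for $p$ large, which may change from line to line; in Steps 1 and 2, where $p$ is fixed, constants may depend on $p$. We assume $p+1>N$, and $S_p$ is as in Section 3.

**Step 1: a minimizer solves the equation.** *Purpose: to compare $E_p$ with $S_p$.* Take $v_j$ with $\|v_j\|_{L^{p+1}}=1$ and $\int H(\nabla v_j)^N\to S_p$. Since $H(\xi)\ge c_H|\xi|$, the sequence is bounded in $W^{1,N}_0(\Omega)$. A subsequence converges weakly there and, by compactness of $W^{1,N}_0(\Omega)\subset L^{p+1}(\Omega)$, strongly in $L^{p+1}$, to some $v$ with $\|v\|_{L^{p+1}}=1$. The functional $\int H(\nabla\cdot)^N$ is convex ($H^N$ is a convex increasing function of the convex function $H\ge0$) and strongly continuous, hence weakly lower semicontinuous. So $v$ is a minimizer. Since $H$ is even, $H(\nabla|v|)=H(\nabla v)$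 a.e., and we may take $v\ge0$.

For $\varphi\in W_0^{1,N}(\Omega)$ we differentiate the quotient at $v$ in the direction $\varphi$. By (7) the difference quotients of $H(\nabla v+t\nabla\varphi)^N$ for $|t|\le1$ are dominated by $C(|\nabla v|+|\nabla\varphi|)^{N-1}|\nabla\varphi|\in L^1$, so dominated convergence applies. The result is
$$N\int_\Omega a(\nabla v)\cdot\nabla\varphi-N S_p\int_\Omega v^p\varphi=0 .$$
Put $w=cv$ with $c=S_p^{\frac1{p+1-N}}$. As $a$ is homogeneous of degree $N-1$, $w$ satisfies (8): the factor in front of $w^p$ is $c^{N-1}S_pc^{-p}=1$. Moreover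
$$\int_\Omega H(\nabla w)^N=c^NS_p=S_p^{\frac{p+1}{p+1-N}}. \tag{23}$$

**Step 2: $w$ is bounded and positive.** *Purpose: to check that $w$ is a solution in the sense of Definition 5.* Since $W_0^{1,N}(\Omega)\subset L^q(\Omega)$ for all $q<\infty$, $f:=w^p$ lies in $L^4(\Omega)$. Let $A_k=\{w>k\}$, $\phi(k)=|A_k|$ and $G_k=(w-k)_+$ for $k\ge0$. Testing with $G_k$, using (7), Hölder's inequality and the Sobolev inequality $\|z\|_{L^{2N}}\le C\|\nabla z\|_{L^N}$ on $W^{1,N}_0(\Omega)$,
$$\|G_k\|_{L^{2N}}^N\le C\int_\Omega|\nabla G_k|^N\le C\int_\Omega fG_k\le C\|f\|_{L^4}\|G_k\|_{L^{2N}}\,\phi(k)^{\frac34-\frac1{2N}} .$$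
So $\|G_k\|_{L^{2N}}^{N-1}\le C\phi(k)^{\frac34-\frac1{2N}}$. If $h>k$, then $(h-k)\phi(h)^{\frac1{2N}}\le\|G_k\|_{L^{2N}}$, hence
$$\phi(h)\le K(h-k)^{-\alpha}\phi(k)^\gamma,\qquad\alpha=2N,\quad\gamma=\frac{2N}{N-1}\Big(\frac34-\frac1{2N}\Big)=\frac{\frac32N-1}{N-1}>1 .$$
This is Stampacchia's iteration. Put $k_j=d(1-2^{-j})$ and $r=2^{-\frac\alpha{\gamma-1}}$, with $d$ so large that $K2^\alpha d^{-\alpha}\phi(0)^{\gamma-1}\le r$. Then $\phi(k_j)\le\phi(0)r^j$ for all $j$: it holds for $j=0$, and inductively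
$$\phi(k_{j+1})\le K\,2^{\alpha(j+1)}d^{-\alpha}\phi(0)^\gamma r^{j\gamma}=\big(K2^\alpha d^{-\alpha}\phi(0)^{\gamma-1}\big)\big(2^{\alpha j}r^{j(\gamma-1)}\big)\phi(0)r^j\le\phi(0)r^{j+1},$$
because $2^{\alpha j}r^{j(\gamma-1)}=1$. Letting $j\to\infty$, $\phi(d)=0$, i.e. $w\le d$ a.e.

Now $-\operatorname{div}a(\nabla w)=b\,w^{N-1}$ with $b=w^{p+1-N}$ bounded, $w\ge0$, and $a$ satisfies (7). The Harnack inequality (Serrin 1964, Trudinger 1967) gives $\operatorname{ess\,sup}_{B_r}w\le C\operatorname{ess\,inf}_{B_r}w$ for balls with $B_{3r}\subset\Omega$. Hence each point of $\Omega$ has a neighborhood on which either $w=0$ a.e. or $\operatorname{ess\,inf}w>0$. These two kinds of points form disjoint open sets covering the connected set $\Omega$, and $w\not\equiv0$, so $w>0$ in $\Omega$. Thus $w$ is a solution of $(E_p)$.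

By (9), since $\frac1N-\frac1{p+1}>0$, minimality of $I_p(u_p)$ and (23) give
$$E_p\le S_p^{\frac{p+1}{p+1-N}}. \tag{24}$$

**Step 3: inserting the logarithmic profile.** *Purpose: an explicit bound for $S_p$.* By (14) with $L$ from (15), using $e^{\frac{N^2L}{p+1}}=e^{N-1}$,
$$S_p\le N\kappa_N\Big(\frac{N^2e}{(N-1)(p+1)}\Big)^{N-1}(\kappa_NR^N)^{-\frac N{p+1}},\qquad\text{so}\qquad\log S_p\le\log A-(N-1)\log p+\frac Cp,$$
where we used $\log(p+1)\ge\log p$.

**Step 4: raising to the power in (24).** *Purpose: to extract the term of order $\frac{\log p}p$.* We have $\frac{p+1}{p+1-N}=1+\frac N{p+1-N}=1+\frac Np+O(p^{-2})$. Multiplying the last inequality by it, and noting that $\frac{\log p}{p^2}=O(\frac1p)$,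
$$\log E_p\le\log A-(N-1)\log p-N(N-1)\frac{\log p}p+\frac Cp. \tag{25}$$
Multiply by $-\frac1{N-1}$, exponentiate, and use $e^t\ge1+t$:
$$E_p^{-\frac1{N-1}}\ge A^{-\frac1{N-1}}\,p\,\exp\Big(N\frac{\log p}p-\frac Cp\Big)\ge A^{-\frac1{N-1}}\big(p+N\log p-C\big). \tag{26}$$

In particular (25) gives $\limsup p^{N-1}E_p\le A$. With Theorem 2(a) this re-proves (11), and then Theorem 2(b) gives $x_p\to e$. So from here on none of (10), (11), (12) is used, and no smoothness of $\partial\Omega$ has entered: the conclusion of Theorem 1 holds in every bounded domain.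

## 10. The rate $p^{-1/2}$: proof of Theorem 2(c)

**Step 1: (19) with $\theta$ depending on $p$.** *Purpose: to trade the loss from $\theta<1$ against the term $\log(1-\theta)$.* Take $\theta=1-\frac1p$. By Bernoulli's inequality $\theta^{\frac N{N-1}}\ge1-\frac N{(N-1)p}$. Since $x_p\to e$, both $x_p$ and $\log M_p$ are bounded. With (26) and $\beta_NA^{-\frac1{N-1}}=\frac{N-1}{Ne}$, the left side of (19) is at least
$$\frac{N-1}{Ne}\,x_p\Big(1-\frac N{(N-1)p}\Big)(p+N\log p-C)\ge\frac{N-1}{Ne}\,x_p\,(p+N\log p)-C .$$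
On the right side, $(p-N+1)\log M_p\le\frac{N-1}N\,p\log x_p+C$, and $-(N-1)\log\frac{\beta_N}{(N-1)p}=(N-1)\log p+\text{const}$. Therefore
$$\frac{N-1}{Ne}\,x_p\,(p+N\log p)-C\le\frac{N-1}N\,p\log x_p+(N-1)\log p+C .$$

**Step 2: the logarithms nearly cancel.** *Purpose: to isolate $f(x)=x-e\log x$.* Multiply by $\frac{Ne}{(N-1)p}$. The two terms with $\log p$ become $Nx_p\frac{\log p}p$ on the left and $Ne\frac{\log p}p$ on the right, so
$$x_p-e\log x_p\le N(e-x_p)\frac{\log p}p+\frac Cp. \tag{27}$$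
The factor $e-x_p$ is the gain from the term $N\log p$ in (26). Without that term, the right side of (27) would be $Ne\frac{\log p}p+\frac Cp$, and the argument of Step 3 would give only $|x_p-e|\le C\sqrt{\frac{\log p}p}$.

**Step 3: quadratic growth at the point of tangency.** *Purpose: to turn (27) into a bound for $y=|x_p-e|$.* We have $f(e)=f'(e)=0$ and $f''(x)=\frac e{x^2}$, so there is $c>0$ with $f(x)\ge c(x-e)^2$ for $x$ near $e$, in particular for $x=x_p$ with $p$ large. By (27) and Young's inequality,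
$$c\,y^2\le Ny\,\frac{\log p}p+\frac Cp\le\frac c2y^2+\frac{N^2}{2c}\,\frac{(\log p)^2}{p^2}+\frac Cp .$$
Since $\frac{(\log p)^2}{p^2}\le\frac Cp$, we get $y^2\le\frac Cp$, that is, $|x_p-e|\le Cp^{-1/2}$. The map $x\mapsto x^{\frac{N-1}N}$ is Lipschitz near $e$ and $M_p=x_p^{\frac{N-1}N}$, so
$$\Big|\|u_p\|_{L^\infty(\Omega)}-e^{\frac{N-1}N}\Big|\le Cp^{-1/2}\qquad\text{for $p$ large.}\qquad\square$$

We do not claim that the exponent $\frac12$ is optimal.
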